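
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Equitable colorings of Cartesian products\\ with at most $\chi(G)\chi(H)$ colors}

\begin{abstract}
Let $G$ and $H$ be graphs with at least one edge each, and let $k\le\ell$ be
their chromatic numbers in increasing order. We prove that the Cartesian product
$G\mathbin{\square}H$ has an equitable coloring with at most $\min\{k,3\}\,\ell$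
colors. This confirms the conjecture of Lin and Chang that
$\chi_=(G\mathbin{\square}H)\le\chi(G)\chi(H)$ for connected graphs $G,H\ne K_1$.
We also show that the bound is attained by products of two large stars, and
that in a bound $c\cdot\max\{\chi(G),\chi(H)\}$ the constant $c$ cannot be
smaller than $2$.
\end{abstract}

\section{The question and the results}

All graphs are finite, undirected and simple. A \emph{$q$-coloring} of a graph
$G$ is a map $c\colon V(G)\to\{1,\dots,q\}$ with $c(x)\ne c(y)$ whenever
$xy\in E(G)$, and $\chi(G)$ is the least $q$ for which one exists. The coloring is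
\emph{equitable} if any two color classes differ in size by at most $1$, and the
\emph{equitable chromatic number} $\chi_=(G)$ is the least $q$ for which $G$ has an
equitable $q$-coloring. The two numbers can be far apart. In an equitable coloring
of the star $K_{1,n}$, the center is alone in its class, so the other classes have
at most two vertices. Hence $\chi_=(K_{1,n})=1+\lceil n/2\rceil$, while
$\chi(K_{1,n})=2$.

The \emph{Cartesian product} $G\mathbin{\square}H$ has vertex set
$V(G)\times V(H)$; vertices $(x,u)$ and $(y,v)$ are adjacent if either $x=y$ and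
$uv\in E(H)$, or $xy\in E(G)$ and $u=v$. We call $\{x\}\times V(H)$ a \emph{row}
and $V(G)\times\{u\}$ a \emph{column}: every row is a copy of $H$ and every column
is a copy of $G$. By a theorem of Sabidussi,
$\chi(G\mathbin{\square}H)=\max\{\chi(G),\chi(H)\}$; given colorings of $G$ and $H$
with values in $\mathbb Z_\ell$, $\ell=\max\{\chi(G),\chi(H)\}$, one colors $(x,u)$
by the sum of the colors of $x$ and $u$. How many colors does an \emph{equitable}
coloring need?

Coloring $(x,u)$ by the sum, or by the pair, of the colors of $x$ and $u$ does not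
help when the classes in the factors are very unequal: for two stars $K_{1,n}$ the
sums give classes of sizes $n^2+1$ and $2n$. A result of Chen et al.\ says that
$G\mathbin{\square}H$ is equitably $q$-colorable if both factors are; but for two
stars this needs $q\ge 1+\lceil n/2\rceil$. On the other hand, a product has far more
independent sets than those built from independent sets of the factors, and a
bounded number of colors may still suffice. Lin and Chang conjectured that
\[
  \chi_=(G\mathbin{\square}H)\le\chi(G)\chi(H)
\]
for connected graphs $G$ and $H$, neither of which is $K_1$; the problem is stated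
in \cite{problem}. We prove more.

\begin{theorem}\label{thm:main}
Let $G,H$ be graphs with at least one edge each, let
$k=\min\{\chi(G),\chi(H)\}$ and $\ell=\max\{\chi(G),\chi(H)\}$. Then
$G\mathbin{\square}H$ has an equitable $q$-coloring for some
$q\le\min\{k,3\}\cdot\ell$. Hence
\[
  \chi_=(G\mathbin{\square}H)\le\min\{k,3\}\,\ell\le\chi(G)\chi(H).
\]
\end{theorem}

A connected graph other than $K_1$ has an edge, so the conjecture of Lin and Chang
is true.

\begin{theorem}\label{thm:sharp}
\emph{(a)} $\chi_=(K_{1,n}\mathbin{\square}K_{1,n})=4=\chi(K_{1,n})^2$ for all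
$n\ge17$.

\emph{(b)} Let $2\le k\le\ell$ and $m\ge3(\ell-1)$, and let $H=K_{m,1,\dots,1}$ be the
complete multipartite graph with $\ell$ parts, one of size $m$ and $\ell-1$ of size
$1$. Then $\chi_=(K_k\mathbin{\square}H)\ge\frac{k}{k-1}(\ell-1)$. In particular,
$2\ell-2\le\chi_=(K_2\mathbin{\square}H)\le2\ell$, so no bound
$c\cdot\max\{\chi(G),\chi(H)\}$ with $c<2$ holds in general.
\end{theorem}

\begin{remark}
The hypothesis that both factors have an edge cannot be omitted. For $n\ge3$ we have
$K_1\mathbin{\square}K_{1,n}=K_{1,n}$, and
$\chi_=(K_{1,n})=1+\lceil n/2\rceil\ge3>2=\chi(K_1)\chi(K_{1,n})$. In the proof the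
hypothesis enters as $k\ge2$.
\end{remark}

\section{The idea on two stars}\label{sec:stars}

The construction is already visible in $K_{1,n}\mathbin{\square}K_{1,n}$, where we
want four colors. Let $V(G)=\{x_0\}\cup X$ and $V(H)=\{u_0\}\cup U$, with centers
$x_0,u_0$.

\medskip\noindent\textbf{Odd $n$.} Let $n=2a-1$ with $a\ge2$. Split $V(H)$ into two
sets of \emph{equal size} $a$, ignoring the $2$-coloring of $H$: let $H_0\subset U$,
and let $H_1$ consist of $u_0$ and the other $a-1$ leaves. Split $V(G)$ into two
\emph{independent} sets, ignoring sizes: $G_0=\{x_0\}$, $G_1=X$. For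
$b\in\mathbb Z_2$ let group $b$ be the union of the sets $G_r\times H_j$ with
$r+j=b$:
\[
 \text{group }0=(\{x_0\}\times H_0)\cup(X\times H_1),\qquad
 \text{group }1=(\{x_0\}\times H_1)\cup(X\times H_0).
\]
Three things happen.
\begin{itemize}
\item Both groups have size $a+(2a-1)a=2a^2$. The sizes of $G_0,G_1$ do not matter,
because $|H_0|=|H_1|$.
\item There are no column edges inside a group: a column $u\in H_j$ meets group $b$
in the rows of $G_{b-j}$, an independent set. So each group induces a disjoint union
of pieces of rows. Group $0$ consists of $2a-1$ stars $K_{1,a-1}$ and $a$ isolated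
vertices; group $1$ consists of one star $K_{1,a-1}$ and $(2a-1)a$ isolated
vertices.
\item Each group can be $2$-colored with classes of equal size $a^2$. Color the stars
one by one, choosing the orientation so that the imbalance never exceeds $a-2$ in
absolute value; then there are at least $a$ isolated vertices to correct it.
\end{itemize}
With separate color pairs for the two groups we get four classes of size $a^2$.

\medskip\noindent\textbf{Even $n$.} Let $n=2a$, so that both factors have $2a+1$
vertices. Now one part of $V(H)$ must be larger: let $H_0$ consist of $u_0$ and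
$a-1$ leaves, and let $H_1$ consist of the other $a+1$ leaves. With $G_0=\{x_0\}$,
$G_1=X$ the groups have sizes
\[
  a+2a(a+1)=2a^2+3a\qquad\text{and}\qquad (a+1)+2a\cdot a=2a^2+a+1,
\]
while we want $2a^2+2a$ and $2a^2+2a+1$. So $a$ vertices have to move from group $0$
to group $1$. A moved vertex $(x,v)$, with $x\in X$ and $v\in H_1$, has two neighbors
in group $1$: the vertex $(x,u_0)$ in its row and $(x_0,v)$ in its column.
We shall move about half of the vertices in one column $v_0$ and the others in another
column $v_1$, and color the two halves oppositely, so that the imbalances they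
force nearly cancel.

\medskip
For general $G$ and $H$ we use $\ell$ groups and $\min\{k,3\}$ colors per group.
Section~\ref{sec:tools} provides bins of nearly equal size that meet few parts, and
shows how to place the larger bins so that all groups have nearly equal sizes.
Section~\ref{sec:small} treats products with a small factor, for which there is a direct
coloring. Section~\ref{sec:k3} treats $k\ge3$, where three colors per group give
so much freedom that no pure bins are needed. The tight case is $k=2$, in
Section~\ref{sec:k2}, where we carry out the plan above.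

\section{Bins and groups}\label{sec:tools}

\subsection{Conventions}\label{sec:conv}
Since the Cartesian product is commutative, let $\chi(G)=k\le\ell=\chi(H)$; so
$k\ge2$. Put
\[
 N=|V(G)|\ge k,\qquad M=|V(H)|\ge\ell,\qquad d=\min\{k,3\}.
\]
Fix partitions of $V(G)$ into nonempty independent sets $V_1,\dots,V_k$ and of $V(H)$
into nonempty independent sets $U_1,\dots,U_\ell$. Adding edges between different
parts only makes the task harder, so we assume that $G$ and $H$ are complete
multipartite with these parts. A set of vertices of $G$ or $H$ is \emph{pure} if it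
lies in one part, and $1_E$ denotes the indicator function of a set $E$.

\subsection{Nearly equal bins that meet few parts}
We want to partition $V(H)$ into sets of nearly equal size, each meeting only a
few parts. The sizes of the parts are the ``items'' below, and the prescribed sizes
are the capacities of ``bins''.

\begin{lemma}\label{lem:bins}
Let $p,\kappa\ge1$ and $s\ge0$ be integers, let $x_1,\dots,x_{p\kappa}\ge0$ be integers
(items), and let $c_1,\dots,c_\kappa\in\{s,s+1\}$ (bins) with
$\sum x_i=\sum c_\beta$. Then the items can be cut into integral pieces that fill the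
bins exactly, so that at most $p+1$ items occur in each bin. If $p=1$ and
$\kappa\ge2$, this can be done so that only one item $J$ occurs in bin $\kappa$, and
at most one item other than $J$ occurs in bin $\kappa-1$.
\end{lemma}

For $p=1$ the procedure is to put the smallest item into the bin whole and to top the bin
up from the largest item; then one bin and one item are gone.

\begin{proof}
We use induction on $\kappa$. For $\kappa=1$ all $p$ items go into the bin. Let
$\kappa\ge2$, order the items so that $x_1\le\dots\le x_{p\kappa}$, and put $c=c_1$.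

\emph{The $p$ smallest items have sum at most $c$.} Otherwise each of the $\kappa$
blocks of $p$ consecutive items has sum at least $c+1$, and the total is at least
$\kappa(c+1)$. But $\sum c_\beta\le s+(\kappa-1)(s+1)<\kappa(c+1)$ if $c=s$, and
$\sum c_\beta\le\kappa(s+1)<\kappa(c+1)$ if $c=s+1$.

\emph{The $p$ largest items have sum at least $c$.} Otherwise the total is at most
$\kappa(c-1)$. But $\sum c_\beta\ge\kappa s>\kappa(c-1)$ if $c=s$, and
$\sum c_\beta\ge(s+1)+(\kappa-1)s>\kappa s=\kappa(c-1)$ if $c=s+1$.

We pass from the smallest items to the largest by exchanging one item at a time. For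
$0\le i\le p$ let
\[
 T_i=\{i+1,\dots,p\}\cup\{p\kappa-p+1,\dots,p\kappa-p+i\},
 \qquad x(T_i)=\sum_{h\in T_i}x_h .
\]
By the second claim $x(T_p)\ge c$; let $i$ be minimal with $x(T_i)\ge c$. If $i=0$,
then $x(T_0)=c$ by the first claim, and we put the items of $T_0$ into bin $1$. If
$i\ge1$, let $T=T_{i-1}$ and $z=p\kappa-p+i\notin T$. Since
$T_i\subset T\cup\{z\}$, we have $x(T)<c\le x(T)+x_z$. We put all items of $T$ and
$c-x(T)$ units of item $z$ into bin $1$. In both cases at most $p+1$ items occur in bin
$1$, and $p(\kappa-1)$ items remain (the rest of $z$ counts as an item, possibly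
$0$), so the induction hypothesis applies to bins $2,\dots,\kappa$.

If $p=1$, then two items remain when two bins remain, and one item $J$ remains for
the last bin. This is the last statement.
\end{proof}

The bins may be filled in any order, since the capacities in $\{s,s+1\}$ are
arbitrary. Items equal to $0$ may be added.

\subsection{Group sizes}
Suppose that $V(G)$ and $V(H)$ are both divided into $\ell$ bins, indexed by
$\mathbb Z_\ell$, of sizes as equal as possible. The group with index $b$ is the union
of all products of a bin $r$ of $G$ and a bin $j$ of $H$ with $r+j=b$. If $\ell$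
divides neither $N$ nor $M$, the group sizes depend on how often two large bins meet.
The next lemma places the large bins well.

\begin{lemma}\label{lem:equi}
For integers $0\le e,\rho<\ell$ there are sets $E,D\subset\mathbb Z_\ell$ with
$|E|=e$ and $|D|=\rho$ such that the numbers
\[
 \nu_b=|\{(r,j)\in E\times D: r+j=b\}|\qquad(b\in\mathbb Z_\ell)
\]
all lie in $\{\lfloor e\rho/\ell\rfloor,\lceil e\rho/\ell\rceil\}$. One may take
$E=\{0,1,\dots,e-1\}$.
\end{lemma}

\begin{proof}
With this $E$, let
$1_D(j)=\lfloor(j+1)\rho/\ell\rfloor-\lfloor j\rho/\ell\rfloor$. This is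
$\ell$-periodic in the integer $j$, has values in $\{0,1\}$ because $\rho<\ell$, and
its sum over a period is $\rho$. The sum over $E$ telescopes:
\[
 \nu_b=\sum_{r=0}^{e-1}1_D(b-r)
 =\Big\lfloor\frac{(b+1)\rho}{\ell}\Big\rfloor
 -\Big\lfloor\frac{(b+1)\rho}{\ell}-\frac{e\rho}{\ell}\Big\rfloor ,
\]
and $\lfloor z\rfloor-\lfloor z-y\rfloor\in\{\lfloor y\rfloor,\lceil y\rceil\}$ for
all real $z,y$.
\end{proof}

From now on let
\[
 N=\ell a+e,\quad M=\ell s+\rho\qquad(0\le e,\rho<\ell),
\]
take $E=\{0,\dots,e-1\}$ and $D$ from Lemma~\ref{lem:equi}, and define the target bin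
sizes and target group sizes
\[
 \gamma_r=a+1_E(r),\qquad h_j=s+1_D(j),\qquad
 f_b=\sum_{j\in\mathbb Z_\ell}\gamma_{b-j}h_j .
\]
Then $\sum\gamma_r=N$, $\sum h_j=M$ and $\sum f_b=NM$.

\begin{corollary}\label{cor:groups}
Suppose that $V(G\mathbin{\square}H)$ is partitioned into $\ell$ groups of sizes $f_b$,
$b\in\mathbb Z_\ell$, and that the subgraph induced by each group has an equitable
$d$-coloring. Then $G\mathbin{\square}H$ has an equitable $d\ell$-coloring.
\end{corollary}

\begin{proof}
Expanding, $f_b=\ell as+a\rho+se+\nu_b$, so by Lemma~\ref{lem:equi} all $f_b$ lie in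
$\{f,f+1\}$ for some integer $f$. Write $f=dq'+r'$ with $0\le r'<d$. Then $f$ and $f+1$
both lie between $dq'$ and $d(q'+1)$, so all classes, of sizes $\lfloor f_b/d\rfloor$ or
$\lceil f_b/d\rceil$, have sizes in $\{q',q'+1\}$. Use disjoint sets of $d$ colors
for the groups.
\end{proof}

\section{Products with a small factor}\label{sec:small}

\begin{proposition}\label{prop:small}
If $N\le d\ell$ or $M\le d\ell$, then $G\mathbin{\square}H$ has an equitable
$q$-coloring with some $q\le d\ell$.
\end{proposition}

\begin{proof}
\emph{Case 1: $\ell\le N\le d\ell$.} Let $V(G)=\mathbb Z_N$ and color $(x,u)$, where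
$u\in U_i$, by $x+i\in\mathbb Z_N$. In a column, different $x$ give different colors.
In a row, vertices from different parts get different colors, because
$i\in\{1,\dots,\ell\}$ and $\ell\le N$. For each color and each $u$ there is exactly one
$x$, so all $N$ classes have size $M$.

\emph{Case 2: $M\le d\ell$.} Since $M\ge\ell\ge k$, the same works with the roles of
the factors exchanged: let $V(H)=\mathbb Z_M$ and color $(x,u)$, where $x\in V_i$, by
$i+u\in\mathbb Z_M$. All $M$ classes have size $N$.

\emph{Case 3: $N<\ell$.} Here $N$ residues cannot separate $\ell$ parts, so we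
first cut $V(H)$ into bins meeting at most $N$ parts each and use a separate
set of $N$ colors for each bin. Let $\kappa=\lfloor2\ell/N\rfloor$. We claim that
\[
 (N-1)\kappa\ge\ell .
\]
If $N=2$, then $\kappa=\ell$. If $N\ge3$, then $\kappa\ge2$ (as $N<\ell$) and
$2\ell\le\kappa N+N-1$, so
$2(N-1)\kappa-2\ell\ge\kappa(N-2)-(N-1)\ge2(N-2)-(N-1)=N-3\ge0$. (By
$N\ge k\ge2$ these are all values of $N$.)

Apply Lemma~\ref{lem:bins} with $p=N-1$, with the items $|U_1|,\dots,|U_\ell|$ and
$(N-1)\kappa-\ell$ zeros, and with $\kappa$ capacities
$c_\beta\in\{\lfloor M/\kappa\rfloor,\lceil M/\kappa\rceil\}$ of sum $M$. This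
partitions $V(H)$ into bins of sizes $c_\beta$, each meeting at most $N$ parts. In each
bin, give the parts that occur distinct labels in $\mathbb Z_N$; let $\beta(u)$ be the
bin of $u$ and $\nu(u)$ the label of its part in that bin. Let $V(G)=\mathbb Z_N$ and
color $(x,u)$ by $(x+\nu(u),\beta(u))\in\mathbb Z_N\times\{1,\dots,\kappa\}$. In a
column, different $x$ give different colors. In a row, equal colors mean the same bin
and the same part. So the coloring is proper. The class of a color $(\alpha,\beta)$
contains exactly one vertex in each column $u$ of bin $\beta$ and no other vertices, so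
its size is $c_\beta$. The coloring is equitable with $N\kappa\le2\ell\le d\ell$ colors.
\end{proof}

\emph{From now on $N,M\ge d\ell+1$.} Then $a,s\ge d$.

\section{Chromatic numbers at least three}\label{sec:k3}

Let $k\ge3$. Then $d=3$ and $\ell,a,s\ge3$. We divide both $V(G)$ and $V(H)$ into bins that meet
at most two parts. Inside a group we then find $\ell$ disjoint bipartite graphs, which
may all be unbalanced, and there need not be isolated vertices for a correction. With three
colors there is a different source of freedom: in each bipartite piece reserve one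
color for the smaller side; then \emph{every vertex} of the larger side has a free
choice between the other two colors.

\begin{lemma}\label{lem:three}
Let $F$ be a disjoint union of bipartite graphs $Q_1,\dots,Q_t$ with bipartitions
$(X_i,Y_i)$, where $x_i=|X_i|\ge y_i=|Y_i|$, and let $\delta_i=x_i-y_i$,
$W=|V(F)|$ and $S=\lfloor W/3\rfloor$. For $P\subset[t]=\{1,\dots,t\}$ write
$x(P)=\sum_{i\in P}x_i$, and similarly $y(P),\delta(P)$. Suppose
$[t]=P_1\sqcup P_2\sqcup P_3$ such that for each $c\in\{1,2,3\}$
\[
 \text{\rm(i)}\quad y(P_c)\le S,\qquad\qquad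
 \text{\rm(ii)}\quad \delta(P_c)-\delta([t]\setminus P_c)\le S-1 .
\]
Then $F$ has an equitable $3$-coloring.
\end{lemma}

\begin{proof}
Choose $S_1,S_2,S_3\in\{\lfloor W/3\rfloor,\lceil W/3\rceil\}$ with sum $W$. For
$i\in P_c$ give all of $Y_i$ the color $c$, and let each vertex of $X_i$ take any color
other than $c$. Every such coloring is proper. Class $c$ will have size $S_c$ if color
$c$ is used on exactly $R_c=S_c-y(P_c)$ vertices of $\bigcup X_i$. By (i), $R_c\ge0$,
and $R_1+R_2+R_3=W-y([t])=x([t])$.

So provide $R_c$ slots of color $c$ for each $c$. We need a perfect matching of the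
vertices of $\bigcup X_i$ to slots in which vertices of $X_i$, $i\in P_c$, avoid the
slots of color $c$. We check Hall's condition, which says that every set of vertices
has at least as many admissible slots as elements. A set of vertices coming from two
or more of the $P_c$ sees all $x([t])$ slots. A nonempty set coming from a single $P_c$
has at most $x(P_c)$ elements and sees $x([t])-R_c$ slots, so it is enough that
$x(P_c)\le x([t])-R_c$, that is,
\[
 S_c\le y(P_c)+x([t]\setminus P_c)
 =\tfrac12\big(W+\delta([t]\setminus P_c)-\delta(P_c)\big).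
\]
By (ii) this holds if $2S_c\le W-(S-1)$. And indeed $W-2\lceil W/3\rceil$ equals
$S$, $S-1$, $S$ for $W=3S$, $3S+1$, $3S+2$, respectively.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $k\ge3$, $N,M\ge3\ell+1$]
By Lemma~\ref{lem:bins} with $p=1$, $\kappa=\ell$, items $|V_1|,\dots,|V_k|$ and
$\ell-k$ zeros, and capacities $\gamma_r$, we get
$V(G)=\bigsqcup_{r\in\mathbb Z_\ell}G_r$ with
$|G_r|=\gamma_r$, each $G_r$ meeting at most two parts. In the same way
$V(H)=\bigsqcup_{j\in\mathbb Z_\ell}H_j$ with $|H_j|=h_j$, each $H_j$ meeting at most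
two parts. Put $G_r\times H_j$ into group $r+j$. Group $b$ has size $f_b$; let $F_b$ be
the subgraph it induces. Two vertices of group $b$ in the same row have the same $r$,
hence the same $j=b-r$; two vertices in the same column have the same $j$, hence the
same $r$. So $F_b$ is the disjoint union of the $\ell$ \emph{blocks}
$G[G_{b-j}]\mathbin{\square}H[H_j]$, which are bipartite, as products of bipartite graphs. By
Corollary~\ref{cor:groups} it suffices to color $F_b$ equitably with three colors.

Fix $b$ and let $W=f_b$, $S=\lfloor W/3\rfloor$. Since $a,s\ge3$, each block has at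
least $as$ and at most $(a+1)(s+1)\le\frac43a\cdot\frac43s=\frac{16}9as$ vertices.
Since $\ell\ge3$, we have $W\ge3as$ and $S\ge as$.

\emph{Each block has a bipartition whose sides differ by
$\delta\le(a-1)(s-1)\le as-1$.} Let the block be $G[G_r]\mathbin{\square}H[H_j]$.
\begin{itemize}
\item If neither $G_r$ nor $H_j$ is pure, the factors are $K_{z,z'}$ and $K_{w,w'}$ with
$z,z',w,w'\ge1$. The sides of the product have sizes $zw+z'w'$ and $zw'+z'w$, so
$\delta=|z-z'||w-w'|\le(\gamma_r-2)(h_j-2)\le(a-1)(s-1)$.
\item If $G_r$ is pure, the block consists of disjoint copies of the bipartite graph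
$H[H_j]$, and alternating their orientations gives
$\delta\le h_j\le s+1\le2(s-1)\le(a-1)(s-1)$, as $a,s\ge3$.
\item If $H_j$ is pure, then likewise $\delta\le\gamma_r\le a+1\le2(a-1)\le(a-1)(s-1)$.
\end{itemize}
Name the sides so that $x_i\ge y_i$, number the blocks $1,\dots,\ell$ so that
$\delta_1\ge\dots\ge\delta_\ell\ge0$, and let $P_c=\{i:i\equiv c\bmod3\}$ for
$c=1,2,3$. We verify the hypotheses of Lemma~\ref{lem:three}.

\emph{Condition} (ii). Since $\delta_{3i+1}\le\delta_{3i}$, we have
$\delta(P_1)=\delta_1+\delta_4+\delta_7+\dots\le\delta_1+\delta(P_3)$. Also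
$\delta(P_2),\delta(P_3)\le\delta(P_1)$. Hence
$\delta(P_c)-\delta([\ell]\setminus P_c)\le\delta_1\le as-1\le S-1$ for each $c$.

\emph{Condition} (i). Let $n=|P_c|$, which is at least $1$ as $\ell\ge3$, and let $w$ be the
number of vertices in the blocks of $P_c$. Then $y(P_c)\le w/2$ and
$W\ge w+(\ell-n)as$. It is enough to show
\[
 w\le2(\ell-n)as-4,
\]
since then $\frac32w\le w+(\ell-n)as-2\le W-2$ and so $y(P_c)\le\frac w2\le\frac{W-2}3\le S$. Now
$w\le\frac{16}9n\,as$ and $as\ge9$.
\begin{itemize}
\item If $n=1$, then $\ell-n\ge2$, and $\frac{16}9as\le4as-4$ because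
$\frac{20}9as\ge20$.
\item If $n\ge2$, then $n\le\lceil\ell/3\rceil$ gives $\ell\ge3n-2$ and $\ell-n\ge2n-2$.
We need $\frac{16}9n\,as\le(4n-4)as-4$, that is, $(\frac{20}9n-4)as\ge4$. The left side
is at least $\frac49\cdot9=4$.
\end{itemize}
So Lemma~\ref{lem:three} applies to $F_b$.
\end{proof}

\section{A bipartite factor}\label{sec:k2}

Let $k=2$. Then $d=2$ and $a,s\ge2$, and we have two colors per group. Let
$|V_1|=n_1\ge|V_2|=n_2\ge1$. We follow the plan of Section~\ref{sec:stars}: pure
bins of $G$, nearly equal bins of $H$, one of which is pure, and moves that repair the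
group sizes.

\subsection{Bins of $H$}
If $\rho\ge1$, choose $j_0\in D$ and $j_1\in\mathbb Z_\ell\setminus D$, which is
possible since $1\le\rho\le\ell-1$. If $\rho=0$, then $D=\emptyset$, and we choose any
$j_0\ne j_1$. Put
\[
 \omega=j_1-j_0\ne0 .
\]
Apply Lemma~\ref{lem:bins} with $p=1$, $\kappa=\ell\geq 2$, items $|U_1|,\dots,|U_\ell|$ and
capacities $h_j$, taking bin $j_0$ last and bin $j_1$ next to last. We obtain
$V(H)=\bigsqcup_{j\in\mathbb Z_\ell}H_j$ with $|H_j|=h_j$, such that each $H_j$ meets at
most two parts, $H_{j_0}\subset U_J$ for some $J$, and $H_{j_1}$ meets at most one part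
other than $U_J$. Write $H_j=A_j\sqcup B_j$, where
\[
 A_{j_1}=H_{j_1}\cap U_J,\qquad B_{j_1}=H_{j_1}\setminus U_J
\]
(either may be empty), and where for $j\ne j_1$ the sets $A_j,B_j$ are the
intersections of $H_j$ with the parts it meets, $B_j=\emptyset$ if $H_j$ is pure. Each
$A_j$ and $B_j$ is pure, and they lie in different parts if both are nonempty.

The pure bin $H_{j_0}$ will supply isolated vertices. The bin $H_{j_1}$ is the one
whose rows will receive the moved vertices.

\subsection{Pure bins of $G$}
The part $V_2$ may be a single vertex, so in general pure bins cannot have the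
prescribed sizes $\gamma_r$. We let one bin, with index $0$, be too small, and let the
bin with index $-\omega\ne0$ absorb the difference. Note that
$\gamma_0=\max_r\gamma_r$, since $0\in E$ if $e\ge1$.

List $\mathbb Z_\ell\setminus\{0,-\omega\}$ as $r_1,\dots,r_{\ell-2}$, and let
$c\in\{0,\dots,\ell-2\}$ be maximal with $\sum_{i\le c}\gamma_{r_i}<n_2$; this exists
because $n_2\ge1$. Partition $V_2$ into sets $G_{r_i}$, $i\le c$, of size
$\gamma_{r_i}$, and a remainder $G_0$. Let $g_0=|G_0|\ge1$ and $t=\gamma_0-g_0$.

\emph{Claim: $0\le t\le a$.} First, $t\le\gamma_0-1\le a$. For $t\ge0$: if $c<\ell-2$,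
then $\sum_{i\le c+1}\gamma_{r_i}\ge n_2$ by maximality, so
$g_0\le\gamma_{r_{c+1}}\le\gamma_0$. If $c=\ell-2$, then
$g_0=n_2-(N-\gamma_0-\gamma_{-\omega})$, and $t\ge0$ means
$n_2\le N-\gamma_{-\omega}$. Since $n_2\le N/2$, it suffices that
$\gamma_{-\omega}\le N/2$. For $\ell\ge3$ we have $N/2\ge\frac32a\ge a+1$ as $a\ge2$.
For $\ell=2$ we have $-\omega=1\notin E$, so $\gamma_{-\omega}=a\le N/2$.

Now partition $V_1$ into sets $G_{r_i}$, $i>c$, of size $\gamma_{r_i}$, and a remainder
$G_{-\omega}$. This is possible: the number of vertices left for $G_{-\omega}$ is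
\[
 n_1-\sum_{i>c}\gamma_{r_i}=N-g_0-\sum_{i=1}^{\ell-2}\gamma_{r_i}
 =\gamma_{-\omega}+\gamma_0-g_0=\gamma_{-\omega}+t\ge0 .
\]
So all $G_r$ are pure, and their sizes $g_r=|G_r|$ satisfy
\[
 g_0=\gamma_0-t,\qquad g_{-\omega}=\gamma_{-\omega}+t,\qquad
 g_r=\gamma_r\quad(r\ne0,-\omega).
\]
In particular,
\begin{equation}\label{eq:glarge}
 g_r\ge1\ \text{ for all }r,\qquad g_r\ge a\ \text{ for all } r\ne0 .
\end{equation}

\subsection{Moving vertices between groups}
First put $G_r\times H_j$ into group $r+j$. The sizes $g_r$ differ from the targets by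
$-t$ at $r=0$ and by $+t$ at $r=-\omega$, so the size of group $b$ is
\[
 \sum_jg_{b-j}h_j=f_b+t(h_{b+\omega}-h_b)
 =f_b+t\big(1_D(b+\omega)-1_D(b)\big).
\]
The form of this error suggests the repair: \emph{for each $b\in D$, move $t$ vertices
from group $b-\omega$ to group $b$.} Then group $b$ gains $t\,1_D(b)$ and loses
$t\,1_D(b+\omega)$ vertices, and its size becomes exactly $f_b$.

We move vertices of two columns in $H_{j_0}$. Fix distinct $v_0,v_1\in H_{j_0}$
(note that $h_{j_0}\ge s\ge2$) and let $t_0=\lceil t/2\rceil$, $t_1=\lfloor t/2\rfloor$.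
For $b\in D$ choose disjoint sets
\[
 X_b^0,X_b^1\subset G_{b-j_1},\qquad |X_b^0|=t_0,\quad|X_b^1|=t_1 .
\]
This is possible: $b-j_1\ne0$ because $j_1\notin D$, so $g_{b-j_1}\ge a\ge t$ by
\eqref{eq:glarge}. The vertices in $X_b^i\times\{v_i\}$ are initially in group
$(b-j_1)+j_0=b-\omega$; move them to group $b$. For $b\notin D$ let
$X_b^0=X_b^1=\emptyset$. If $t=0$ or $D=\emptyset$, nothing is moved.

Group $b$ now has size $f_b$. Let $F_b$ be the subgraph it induces. By
Corollary~\ref{cor:groups}, Theorem~\ref{thm:main} for $k=2$ and $N,M\ge2\ell+1$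
follows from the next proposition.

\begin{proposition}\label{prop:two}
Each $F_b$ has an equitable $2$-coloring.
\end{proposition}

\subsection{The structure of a group}
Fix $b$, and write
\[
 Y=G_{b-j_0},\quad g=|Y|,\qquad X^i=X^i_b\subset G_{b-j_1},\qquad
 Z^i=X^i_{b+\omega}\subset Y .
\]
(Indeed $(b+\omega)-j_1=b-j_0$.) The sets $X^i$ describe the vertices received, the sets
$Z^i$ the vertices given away. Thus group $b$ consists of
\begin{itemize}
\item the sets $G_{b-j}\times H_j$ with $j\ne j_0$;
\item the set $Y\times H_{j_0}$ without $Z^0\times\{v_0\}$ and $Z^1\times\{v_1\}$;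
\item the sets $X^0\times\{v_0\}$ and $X^1\times\{v_1\}$.
\end{itemize}

\emph{Row edges.} For $j\ne j_0$ and $x\in G_{b-j}$, row $x$ meets the group in
$\{x\}\times H_j$ and, if $j=j_1$ and $x\in X^i$, also in $(x,v_i)$. On
$\{x\}\times H_j$ we have the complete bipartite graph with sides $\{x\}\times A_j$ and
$\{x\}\times B_j$. As $v_i\in U_J$, a received vertex $(x,v_i)$ is adjacent to
$\{x\}\times B_{j_1}$ and not to $\{x\}\times A_{j_1}$. A row $y\in Y$ meets the group in
a subset of $\{y\}\times H_{j_0}$, so it contains no edges, as $H_{j_0}\subset U_J$.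

\emph{Column edges.} A column $u\in H_j$, $u\ne v_0,v_1$, meets the group in the rows
$G_{b-j}$. This set is pure, so there are no column edges. Column $v_i$ meets the group in
the rows $(Y\setminus Z^i)\cup X^i$. Both sets are pure, so the only possible edges join
$(x,v_i)$, $x\in X^i$, to $(y,v_i)$, $y\in Y\setminus Z^i$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95,font=\small]
\fill[gray!35] (0,1.5) rectangle (1.6,2.2);
\fill[gray!35] (1.6,0.8) rectangle (3,1.5);
\fill[gray!35] (3.6,1.5) rectangle (4.2,2.2);
\fill[gray!35] (4.2,2.6) rectangle (4.8,3.2);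
\fill[gray!35] (4.2,3.8) rectangle (4.8,4.4);
\draw (0,0) rectangle (3,2.2);
\draw (0,0.8)--(3,0.8) (0,1.5)--(3,1.5);
\draw (1.6,0)--(1.6,2.2);
\draw (3.6,1.5) rectangle (4.2,2.2);
\draw (4.2,0.8) rectangle (4.8,1.5);
\draw (3.6,2.6) rectangle (4.2,3.8);
\draw (4.2,2.6) rectangle (4.8,3.2);
\draw (4.2,3.8) rectangle (4.8,4.4);
\draw (4.8,2.6) rectangle (7.2,4.4);
\draw[dashed] (3.6,3.8) rectangle (4.2,4.4);
\draw[dashed] (4.2,3.2) rectangle (4.8,3.8);
\node at (0.8,1.85) {1}; \node at (2.3,1.85) {2};
\node at (0.8,1.15) {2}; \node at (2.3,1.15) {1};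
\node at (3.9,1.85) {1}; \node at (4.5,1.15) {2};
\node at (3.9,3.2) {2}; \node at (4.5,2.9) {1}; \node at (4.5,4.1) {1};
\node at (6,3.5) {isolated};
\node at (0.8,0.4) {later}; \node at (2.3,0.4) {later};
\node at (0.8,4.8) {$A_{j_1}$}; \node at (2.3,4.8) {$B_{j_1}$};
\node at (3.9,4.8) {$v_0$}; \node at (4.5,4.8) {$v_1$};
\node at (6.1,4.8) {$H_{j_0}\setminus\{v_0,v_1\}$};
\node[left] at (0,1.85) {$X^0$}; \node[left] at (0,1.15) {$X^1$};
\node[left] at (0,0.4) {rest of $G_{b-j_1}$};
\node[right] at (7.2,4.1) {$Z^0$}; \node[right] at (7.2,3.5) {$Z^1$};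
\node[right] at (7.2,2.9) {rest of $Y$};
\end{tikzpicture}
\caption{The part of group $b$ in the rows of $Y=G_{b-j_0}$ and $G_{b-j_1}$, when it
has received vertices (in $X^0\times\{v_0\}$ and $X^1\times\{v_1\}$) and also given some
away (dashed). Rows of the picture are sets of vertices of $G$, columns are sets of
vertices of $H$. The numbers are the colors of the special vertices in the case
$B_{j_1}\ne\emptyset$; color $1$ is shaded. The rest of the group consists of blocks
with row edges only.}
\label{fig:group}
\end{figure}

\subsection{Two-coloring a group}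
We first color a part of $F_b$ that contains all column edges, in such a way that the two
columns $v_0,v_1$ nearly cancel. The rest of $F_b$ consists of small pieces of rows and
of enough isolated vertices to remove the remaining imbalance.

\begin{proof}[Proof of Proposition~\ref{prop:two}]
Let $T$ denote the current number of vertices of color $1$ minus the number of vertices
of color $2$.

\medskip\noindent\textbf{Special vertices.} Suppose that $b\in D$ and $t\ge1$, so that
$X^0\ne\emptyset$. Column edges can occur only in this case. The vertices colored in the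
following three steps are called special; see Figure~\ref{fig:group}.
\begin{itemize}
\item For $x\in X^0$ color $(x,v_0)$ with $1$ and, if $B_{j_1}\ne\emptyset$, color
$\{x\}\times A_{j_1}$ with $1$ and $\{x\}\times B_{j_1}$ with $2$.
\item For $x\in X^1$ color $(x,v_1)$ with $2$ and, if $B_{j_1}\ne\emptyset$, color
$\{x\}\times A_{j_1}$ with $2$ and $\{x\}\times B_{j_1}$ with $1$.
\item Color $(y,v_0)$, $y\in Y\setminus Z^0$, with $2$, and $(y,v_1)$,
$y\in Y\setminus Z^1$, with $1$.
\end{itemize}
By the description of the edges this is proper, and no special vertex has an uncolored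
neighbor. (If $B_{j_1}=\emptyset$, the vertices of $\{x\}\times A_{j_1}$ are isolated in
$F_b$; they are colored later.)

Let $\eta=|A_{j_1}|+1-|B_{j_1}|$ if $B_{j_1}\ne\emptyset$, and $\eta=1$ otherwise. Each
$x\in X^0$ contributes $\eta$ to $T$ and each $x\in X^1$ contributes $-\eta$. Let
$o=1_D(b+\omega)$, so that $|Z^0|=o\,t_0$ and $|Z^1|=o\,t_1$. The special vertices
contribute
\[
 T_0=(t_0-t_1)\eta-(g-o\,t_0)+(g-o\,t_1)=(t_0-t_1)(\eta+o).
\]
The opposite coloring of the two columns thus leaves a contribution with factor
$t_0-t_1\in\{0,1\}$. We have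
$|\eta|\le s-1$: since $j_1\notin D$, $|H_{j_1}|=s$, so if $B_{j_1}\ne\emptyset$ then
$\eta=s+1-2|B_{j_1}|$ with $1\le|B_{j_1}|\le s$; and if $B_{j_1}=\emptyset$ then
$\eta=1\le s-1$, as $s\ge2$. It follows that
\begin{equation}\label{eq:T0}
 |T_0|\le g(s-1).
\end{equation}
Indeed, if $o=0$, then $|T_0|\le s-1\le g(s-1)$. If $o=1$, then
$b-j_0=(b+\omega)-j_1\ne0$ because $b+\omega\in D$ and $j_1\notin D$, so
$g\ge a\ge2$ by \eqref{eq:glarge}, and $|T_0|\le s\le2(s-1)\le g(s-1)$.

If $b\notin D$ or $t=0$, there are no special vertices and no column edges; put $T_0=0$.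

\medskip\noindent\textbf{Remaining vertices.} These form components of two kinds:
\begin{itemize}
\item complete bipartite graphs on $\{x\}\times(A_j\sqcup B_j)$ with
$A_j,B_j\ne\emptyset$, whose sides differ by at most $h_j-2\le s-1$;
\item isolated vertices.
\end{itemize}
\emph{At least $g(s-1)$ of the remaining vertices are isolated.} All vertices $(y,v)$ with $y\in Y$ and
$v\in H_{j_0}\setminus\{v_0,v_1\}$ are isolated and uncolored. If $D\ne\emptyset$, then
$j_0\in D$ and $h_{j_0}=s+1$, so there are $g(h_{j_0}-2)=g(s-1)$ of them. If
$D=\emptyset$, nothing was moved, and all $gs$ vertices of $Y\times H_{j_0}$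
are isolated and uncolored.

Now color the components of the first kind one at a time, orienting each so that its
contribution to $T$ does not have the same sign as the current $T$. This keeps
\[
 |T|\le\max\{|T_0|,s-1\}\le g(s-1),
\]
where we used \eqref{eq:T0} and $g\ge1$. Finally color the isolated vertices one at a
time, each with the color that decreases $|T|$ (with any color if $T=0$). There are at
least $g(s-1)\ge|T|$ of them, so $|T|\le1$ is reached, and it is then preserved. This is
an equitable $2$-coloring of $F_b$.
\end{proof}

Together with Proposition~\ref{prop:small} and Section~\ref{sec:k3} this completes the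
proof of Theorem~\ref{thm:main}.

\begin{remark}
For $D\ne\emptyset$ the choice $j_0\in D$, $j_1\notin D$ was used several times. It
guarantees that enough rows are available for the moves, that $H_{j_0}$ contains $s-1$
vertices besides $v_0$ and $v_1$, that $|\eta|\le s-1$, and that $g\ge a$ in the one case
in which $|T_0|$ may equal $s$. In that case the bounds $a,s\ge2$, provided by
Proposition~\ref{prop:small}, give $s\le2(s-1)\le g(s-1)$.
\end{remark}

\section{Lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\,(a)]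
Let $n\ge17$, and let $x_0,u_0$ be the centers of the two stars. By
Theorem~\ref{thm:main}, $\chi_=(K_{1,n}\mathbin{\square}K_{1,n})\le4$. A $1$-coloring is
impossible. The product is connected and bipartite with classes of sizes $n^2+1$ and
$2n$, so its only $2$-colorings have classes differing by $(n-1)^2>1$.

Suppose there is an equitable $3$-coloring, and let $(x_0,u_0)$ have color $3$. Its
neighbors $(x,u_0)$ and $(x_0,u)$, with $x,u$ leaves, have colors in $\{1,2\}$. Let $p$ of the
vertices $(x,u_0)$ and $p'$ of the vertices $(x_0,u)$ have color $1$. A vertex $(x,u)$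
with $x,u$ leaves is adjacent to $(x,u_0)$ and $(x_0,u)$; it can have color $1$ only if
both of these have color $2$, and color $2$ only if both have color $1$. So color $1$
occurs at most $(n-p)(n-p')+2n$ times and color $2$ at most $pp'+2n$ times. Since
\[
 pp'\cdot(n-p)(n-p')=p(n-p)\cdot p'(n-p')\le\Big(\frac{n^2}4\Big)^2 ,
\]
one of $pp'$ and $(n-p)(n-p')$ is at most $n^2/4$, so one of the colors $1,2$ occurs at
most $\frac{n^2}4+2n$ times. But every class has size at least
$\lfloor(n+1)^2/3\rfloor\ge\frac{(n+1)^2-2}3$, and
\[
 \frac{(n+1)^2-2}3>\frac{n^2}4+2n\iff n^2-16n-4>0 ,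
\]
which holds for $n\ge17$, as then $n(n-16)\ge17$. This is a contradiction, so
$\chi_=(K_{1,n}\mathbin{\square}K_{1,n})=4$.
\end{proof}

For part (b) the point is that a color used on a singleton part of $H$ in some row
occurs only once in that row. If this happens in all $k$ rows, the class of this color
is too small.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\,(b)]
Suppose there is an equitable $q$-coloring of $K_k\mathbin{\square}H$ with
$q<\frac k{k-1}(\ell-1)\le2(\ell-1)$. With $M=|V(H)|=m+\ell-1\ge4(\ell-1)>2q$, every
class has size at least $\lfloor kM/q\rfloor\ge2k>k$. In row $x$, the $\ell-1$ vertices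
of the singleton parts are adjacent to all other vertices of the row. So they receive a
set $\Sigma_x$ of $\ell-1$ distinct colors, each of which occurs only once in row $x$. A
color lying in $\Sigma_x$ for all $k$ rows would have a class of size $k$, which is
impossible. So each color lies in at most $k-1$ of the $k$ sets $\Sigma_x$, and counting
gives $k(\ell-1)\le(k-1)q$, a contradiction.

For $k=2$ this gives $\chi_=(K_2\mathbin{\square}H)\ge2\ell-2$, and
Theorem~\ref{thm:main} gives $\chi_=(K_2\mathbin{\square}H)\le2\ell$. Here
$\max\{\chi(K_2),\chi(H)\}=\ell$, and if $c<2$, then $2\ell-2>c\,\ell$ for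
$\ell>2/(2-c)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
Source of the problem:
\url{http://web.xidian.edu.cn/zhangxin/files/20191231_195505.pdf}
\end{thebibliography}

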